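
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Maximum induced forests in the cube of dimension $2^m$}


\begin{abstract}
We prove that if $n=2^m$ with $m\ge 1$, then every maximum acyclic induced subgraph of the $n$-cube $Q_n$ is a disjoint union of exactly $2^{n-m-1}$ stars $K_{1,n}$. This confirms a conjecture on the acyclic point-connectivity of the cube. The proof gives, for every $n\ge 1$, the inequality $n|F|+q(F)\le (n+1)2^{n-1}$ for each nonempty induced forest $F$ of $Q_n$, where $q(F)$ counts the components that are not isomorphic to $K_{1,n}$. We determine all cases of equality for $n\ge2$, $n\ne 3$. As a consequence, for $n=2^m$ the maximum induced forests correspond two-to-one to the binary $1$-perfect codes of length $n-1$.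
\end{abstract}

\section{The problem and the results}

The \emph{$n$-cube} $Q_n$ is the graph whose vertices are the binary $n$-tuples, two of them being adjacent when they differ in exactly one coordinate. How many vertices can a set $F\subseteq V(Q_n)$ have if the subgraph it induces contains no cycle? Equivalently, what is the least number $\alpha(Q_n)$ of vertices that must be deleted from $Q_n$ to destroy all cycles? This number is called the \emph{acyclic point-connectivity} of $Q_n$. An induced subgraph that is acyclic and has the largest possible number of vertices is called a \emph{maximum acyclic induced subgraph}.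

There is a natural candidate. The cube is bipartite: its \emph{parity classes}, the vertices of even weight and those of odd weight, are independent sets of size $2^{n-1}$. Start from one parity class $P$ and add vertices of the other class. An added vertex is adjacent to $n$ vertices of $P$ and turns them into the leaves of a star $K_{1,n}$. Two added vertices at Hamming distance $2$ have exactly two common neighbors, both in $P$, and so they create a $4$-cycle. Hence the added vertices must form a set $C$ with pairwise distances at least $4$. Conversely, every such $C$ is allowed. The neighborhoods of the vertices of $C$ are then disjoint $n$-subsets of $P$, so $|C|\le 2^{n-1}/n$. Equality requires $n$ to divide $2^{n-1}$, that is, $n=2^m$. In that case a set $C$ of this size exists (Proposition~\ref{prop:construction}), $P\cup C$ has $2^{n-1}+2^{n-m-1}$ vertices, and each of them lies in a star $K_{1,n}$.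

The question is whether something less regular can do better, or equally well. The following was posed as Conjecture~2 in \cite{source}: if $n=2^m$, $m\ge1$, any maximum acyclic induced subgraph of $Q_n$ consists of exactly $2^{n-m-1}$ disjoint copies of $K_{1,n}$ (and has no other vertices). We prove it.

\begin{theorem}\label{thm:conj}
Let $n=2^m$ with $m\ge1$. The maximum number of vertices of an acyclic induced subgraph of $Q_n$ is $2^{n-1}+2^{n-m-1}$, so that $\alpha(Q_n)=2^{n-1}-2^{n-m-1}$. Every maximum acyclic induced subgraph is the disjoint union of exactly $2^{n-m-1}$ copies of $K_{1,n}$.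
\end{theorem}

The size and the structure both come out of one inequality, which holds in every dimension. For an induced forest $F$ let $q(F)$ be the number of its components that are \emph{not} isomorphic to $K_{1,n}$.

\begin{theorem}\label{thm:main}
For every $n\ge1$ and every nonempty induced forest $F$ of $Q_n$,
\[
 n|F|+q(F)\le (n+1)\,2^{n-1}.
\]
\end{theorem}

\begin{theorem}\label{thm:equality}
\begin{enumerate}
\item[(a)] Let $n\ge2$, $n\ne3$. Equality holds in Theorem~\ref{thm:main} if and only if $F=P\cup C$, where $P$ is one of the two parity classes of $Q_n$ and $C$ is a (possibly empty) set in the other class with pairwise Hamming distances at least $4$. Theorem~\ref{thm:main} is sharp for every $n\ge2$. For $n=3$ there is a further equality case, an induced path on five vertices.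
\item[(b)] For all $n\ge1$, every induced forest $F$ of $Q_n$ satisfies $|F|\le 2^{n-1}(n+1)/n$, and equality is possible only if $n$ is a power of $2$.
\item[(c)] For $n=2^m$, $m\ge1$, the maximum acyclic induced subgraphs are exactly the sets $P\cup C$ as in \textup{(a)} with $|C|=2^{n-m-1}$. Their number is twice the number of binary $1$-perfect codes of length $n-1$.
\end{enumerate}
\end{theorem}

A \emph{binary $1$-perfect code} of length $k$ is a set of words in $\mathbb F_2^k$ whose Hamming balls of radius $1$ partition $\mathbb F_2^k$. Each ball has $k+1$ elements.

The strategy is as follows. Counting edges reduces the bound on $|F|$ to a \emph{lower} bound on the number of components of $F$ plus the number of edges of $Q_n$ that have no end in $F$. If no component has more than $n+1$ vertices, there are enough components. The difficulty is to show that larger components force enough edges outside $F$. Section~\ref{sec:four} shows how this works in dimension $4$, where the whole argument fits on a page; Sections~\ref{sec:bad} and \ref{sec:trees} treat the general case.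

\paragraph{Conventions.} Unless stated otherwise, $F$ is a nonempty set of vertices of $Q_n$ that induces a forest, and we use the same letter for this forest. We write $S=V(Q_n)\setminus F$, $c$ for the number of components of $F$, and $d(x)$ for the degree of $x\in F$ in the forest. A \emph{leaf} is a vertex $x\in F$ with $d(x)=1$. An \emph{$F$-edge} is an edge of $Q_n$ with both ends in $F$, an \emph{$S$-edge} one with both ends in $S$, and $e(S)$ is the number of $S$-edges. We write $x+e_i$ for $x$ with coordinate $i$ flipped; the edge from $x$ to $x+e_i$ has \emph{direction} $i$.

\section{A parity class and a code}\label{sec:construction}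

We first record the construction described above.

\begin{proposition}\label{prop:construction}
Let $n\ge2$, let $P$ be a parity class of $Q_n$, and let $C$ be a set in the other class with pairwise distances at least $4$. Then $F=P\cup C$ induces a forest with $|C|$ components $K_{1,n}$ and $2^{n-1}-n|C|$ isolated vertices, and $n|F|+q(F)=(n+1)2^{n-1}$.
If $n=2^m$ with $m\ge1$, then $C$ can be chosen with $|C|=2^{n-m-1}$.
\end{proposition}

\begin{proof}
Edges inside $F$ join $C$ to $P$, each vertex of $C$ has its $n$ neighbors in $P$, and no vertex of $P$ has two neighbors in $C$. This gives the components. Since $n\ge2$, an isolated vertex is not a $K_{1,n}$, so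
\[
n|F|+q(F)=n\,2^{n-1}+n|C|+2^{n-1}-n|C|=(n+1)2^{n-1}.
\]

Now let $n=2^m$. Flipping a fixed coordinate in all vertices preserves distances and exchanges the parity classes, so we may assume that $P$ is the odd class. Index the coordinates by the elements of $\mathbb F_2^m$ and put
\[
C=\Bigl\{x\in\mathbb F_2^n:\ \sum_{i} x_i=0\in\mathbb F_2,\quad \sum_{i} x_i\,i=0\in\mathbb F_2^m\Bigr\}.
\]
This is the kernel of the linear map $\mathbb F_2^n\to\mathbb F_2^{m+1}$ that sends the $i$th unit vector to $(1,i)$. The vectors $(1,i)$ span $\mathbb F_2^{m+1}$, because $(1,i)+(1,0)=(0,i)$. So $|C|=2^{n-m-1}$. All words of $C$ have even weight, so $C$ lies in the even class. A word of weight $2$ in $C$ would give $i+j=0$ with $i\ne j$, which is impossible. Hence nonzero words of $C$ have weight at least $4$, and since $C$ is linear, distinct words of $C$ are at distance at least $4$.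
\end{proof}

\section{Counting edges and squares}\label{sec:count}

Every edge of $Q_n$ is an $F$-edge or meets $S$. There are $|F|-c$ edges of the first kind, since $F$ is a forest, and $n|S|-e(S)$ of the second. Since $Q_n$ has $n2^{n-1}$ edges,
\[
n2^{n-1}=|F|-c+n(2^n-|F|)-e(S),
\]
that is,
\begin{equation}\label{eq:count}
c+e(S)=n2^{n-1}-(n-1)|F|.
\end{equation}
To bound $|F|$ from above we therefore look for lower bounds for $c+e(S)$. Already $c+e(S)\ge1$ gives $(n-1)|F|\le n2^{n-1}-1$, so in small dimensions
\begin{equation}\label{eq:small}
|F|\le 3,\ 5,\ 10\qquad\text{for } n=2,3,4 .
\end{equation}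
In general, multiplying \eqref{eq:count} by $n+1$ shows that
\begin{equation}\label{eq:target}
|F|\le \frac{(n+1)2^{n-1}}{n}\quad\Longleftrightarrow\quad c+e(S)\ge\frac{|F|}{n+1}.
\end{equation}
If every component has at most $n+1$ vertices, the right-hand side of \eqref{eq:target} holds without any help from $e(S)$. Larger components have to be paid for by $S$-edges. To find these edges we look at the $4$-cycles of $Q_n$.

Call two edges \emph{opposite} if they are opposite edges of a $4$-cycle of $Q_n$. The edges opposite to an edge $xy$ of direction $l$ are the $n-1$ edges $\{x+e_i,y+e_i\}$, $i\ne l$. We say that $\{x+e_i,y+e_i\}$ is opposite to $xy$ \emph{across direction} $i$.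

Let $xy$ be an $F$-edge of direction $l$. For each $i\ne l$, the vertices $x+e_i$ and $y+e_i$ are not both in $F$, since otherwise $F$ would contain a $4$-cycle. The direction $l$ accounts for one neighbor of $x$ and one of $y$, so exactly one of $x+e_i,y+e_i$ is in $F$ for $(d(x)-1)+(d(y)-1)$ directions $i\ne l$. For all other directions $i\ne l$ neither vertex is in $F$. Hence the number of $S$-edges opposite to $xy$ is
\begin{equation}\label{eq:delta}
\delta(xy)=(n-1)-(d(x)-1)-(d(y)-1)=n+1-d(x)-d(y)\ \ge 0 .
\end{equation}
Call the $F$-edge $xy$ \emph{good} if $\delta(xy)=0$, that is, if $d(x)+d(y)=n+1$, and \emph{bad} if $\delta(xy)\ge1$. Let $B$ be the set of bad edges. So an $F$-edge is bad exactly when some $S$-edge is opposite to it. The next observation says where bad edges are to be found.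

\begin{lemma}\label{lem:leaf}
Let $T$ be a component of $F$. If some leaf of $T$ lies on a good edge, then $T\cong K_{1,n}$. Conversely, all edges of a component $K_{1,n}$ are good.
\end{lemma}

\begin{proof}
Let $y$ be a leaf with neighbor $x$ and let $xy$ be good. Then $d(x)=n$, and by \eqref{eq:delta} every neighbor of $x$ in $F$ has degree at most $1$. So $T$ consists of $x$ and its $n$ neighbors. For the converse, the degrees of the two ends of each edge of $K_{1,n}$ are $n$ and $1$.
\end{proof}

\section{Dimension four by hand}\label{sec:four}

We prove Theorem~\ref{thm:conj} for $n=4$. By \eqref{eq:small} and Proposition~\ref{prop:construction} the maximum is $10$. Let $|F|=10$. Then \eqref{eq:count} reads $c+e(S)=32-30=2$, and $c\ge1$.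

\emph{Case $c=2$, $e(S)=0$.} With no $S$-edge there is no bad edge. A component with an edge has a leaf, and the leaf lies on a good edge; by Lemma~\ref{lem:leaf} the component is a $K_{1,4}$. So each component has $1$ or $5$ vertices. There are two components and ten vertices, so both are $K_{1,4}$, as claimed.

\emph{Case $c=1$, $e(S)=1$.} Now $F$ is a tree on ten vertices, and there is a single $S$-edge $\sigma=\{s,t\}$, say of direction $l$. Every bad edge is opposite to $\sigma$. We claim that \emph{there are at most two bad edges}. Suppose there were three, $p_i=\{s+e_i,t+e_i\}$ for three directions $i\neq l$, which we call $1,2,3$. For $i\ne j$ consider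
\[
q_{ij}=\{s+e_i+e_j,\ t+e_i+e_j\},
\]
which is opposite to both $p_i$ and $p_j$ (Figure~\ref{fig:hex}). It is not an $F$-edge, since it would form a $4$-cycle with $p_i$, and it is not an $S$-edge, since $\sigma$ is the only one. So exactly one vertex $z_{ij}$ of $q_{ij}$ is in $F$. This vertex is adjacent to one vertex of $p_i$ and to one vertex of $p_j$. The edges $p_1,p_2,p_3,q_{12},q_{13},q_{23}$ are distinct and all have direction $l$, so they are pairwise disjoint. Hence the six vertices of $p_1,p_2,p_3$ and the vertices $z_{12},z_{13},z_{23}$ are nine distinct vertices of $F$, and we have found $3+6=9$ edges among them. A graph with as many edges as vertices contains a cycle, a contradiction.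

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35,every node/.style={circle,draw,inner sep=1pt,minimum size=8.5mm,font=\small}]
\node[fill=black!12] (s) at (0,0) {$\sigma$};
\node (p1) at (90:1.5) {$p_1$};
\node[dashed] (q12) at (30:1.5) {$q_{12}$};
\node (p2) at (-30:1.5) {$p_2$};
\node[dashed] (q23) at (-90:1.5) {$q_{23}$};
\node (p3) at (-150:1.5) {$p_3$};
\node[dashed] (q13) at (150:1.5) {$q_{13}$};
\draw (s)--(p1) (s)--(p2) (s)--(p3);
\draw (p1)--(q12)--(p2)--(q23)--(p3)--(q13)--(p1);
\end{tikzpicture}
\caption{Each node is an edge of the cube of one fixed direction $l$, and lines join opposite edges. The edge $\sigma$ avoids the forest $F$ and $p_1,p_2,p_3$ are edges of $F$. If each of $q_{12},q_{13},q_{23}$ contained a vertex of $F$, then these three vertices together with the edges $p_1,p_2,p_3$ would yield a cycle in $F$ that runs around the hexagon.}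
\label{fig:hex}
\end{figure}

On the other hand, $F$ is not a $K_{1,4}$, so by Lemma~\ref{lem:leaf} every edge at a leaf is bad. The edges at different leaves are different, so $F$ has exactly two leaves and is a path on ten vertices. Then $d(x)+d(y)\le4<5$ for each of its nine edges, and all nine are bad. This contradicts the claim, and the case does not occur.

The general proof has the same two halves: $S$-edges limit the number of bad edges, and a large tree has many bad edges. Two things become harder. A bad edge may be opposite to several $S$-edges, so we have to distribute it among them. And the number of bad edges of a tree must be compared with its size.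

\section{Bad edges force edges outside the forest}\label{sec:bad}

\begin{lemma}\label{lem:A}
$e(S)\ge\frac12|B|$.
\end{lemma}

The idea is to let each bad edge $p$ give weight $1/\delta(p)$ to each of the $\delta(p)$ $S$-edges opposite to it. The total weight is $|B|$, and we show that no $S$-edge receives more than $2$. If many bad edges surround an $S$-edge $\sigma$, the cycle argument of Section~\ref{sec:four} shows that few of the edges $q_{ij}$ meet $F$. The others are $S$-edges, so the values $\delta(p_i)$ are mostly large and the weights small.

\begin{proof}
Let $\sigma=\{s,t\}$ be an $S$-edge of direction $l$. Let $I$ be the set of directions $i\ne l$ for which $p_i=\{s+e_i,t+e_i\}$ is an $F$-edge, and let $r=|I|$. The $p_i$ with $i\in I$ are exactly the $F$-edges opposite to $\sigma$, and they are all bad. We claim that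
\begin{equation}\label{eq:weight}
\sum_{i\in I}\frac1{\delta(p_i)}\le2 .
\end{equation}

For distinct $i,j\in I$ put $q_{ij}=\{s+e_i+e_j,\,t+e_i+e_j\}$. This edge is opposite to $p_i$ across direction $j$ and to $p_j$ across direction $i$. Its two vertices are not both in $F$, since $F$ has no $4$-cycle. Define a graph $H$ on the vertex set $I$ by letting $ij$ be an edge of $H$ if exactly one vertex of $q_{ij}$ lies in $F$; call this vertex $z_{ij}$. If $ij$ is not an edge of $H$, then $q_{ij}$ is an $S$-edge.

\emph{$H$ is a forest.} Suppose that $H$ contains a cycle of length $k\ge3$. Take the $k$ edges $p_i$ for the vertices $i$ of the cycle, and the $k$ vertices $z_{ij}$ for its edges $ij$. The edges $p_i$ and $q_{ij}$ involved are distinct and all have direction $l$, so they are pairwise disjoint, and together we have $3k$ distinct vertices of $F$. Each $z_{ij}$ is adjacent to one vertex of $p_i$ and to one vertex of $p_j$. With the $k$ edges $p_i$ this makes $3k$ edges on $3k$ vertices, so $F$ contains a cycle, a contradiction.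

\emph{Bound for $\delta(p_i)$.} Let $h_i$ be the degree of $i$ in $H$. Opposite to $p_i$ we have the $S$-edge $\sigma$, across direction $i$, and the $S$-edge $q_{ij}$, across direction $j$, for each of the $r-1-h_i$ elements $j\ne i$ of $I$ that are not adjacent to $i$ in $H$. Hence
\[
\delta(p_i)\ge 1+(r-1-h_i)=r-h_i\ge1 .
\]

\emph{Summation.} If $r\le1$, then \eqref{eq:weight} is clear. Let $r\ge2$. It suffices to show $\sum_i 1/(r-h_i)\le2$. Adding edges to the forest $H$ until it is a tree on $I$ can only increase this sum, and the denominators stay at least $1$, since degrees in a graph on $r$ vertices are at most $r-1$. So for this numerical inequality we may assume that $H$ is a tree. Then $1\le h_i\le r-1$, and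
\[
h_i(r-h_i)-(r-1)=(h_i-1)(r-1-h_i)\ge0
\]
gives $\frac1{r-h_i}\le\frac{h_i}{r-1}$. The degrees of a tree on $r$ vertices sum to $2(r-1)$, so
\[
\sum_{i\in I}\frac1{r-h_i}\le\sum_{i\in I}\frac{h_i}{r-1}=2 .
\]
This proves \eqref{eq:weight}.

Now sum \eqref{eq:weight} over all $S$-edges $\sigma$. Each bad edge $p$ is opposite to exactly $\delta(p)$ $S$-edges and contributes $\delta(p)\cdot\frac1{\delta(p)}=1$ in total. Hence $|B|\le2e(S)$.
\end{proof}

\section{Large components contain many bad edges}\label{sec:trees}

By Lemma~\ref{lem:A}, $c+e(S)\ge\sum_T(1+\frac12b_T)$, where $T$ runs over the components of $F$ and $b_T$ is the number of bad edges of $T$. In view of \eqref{eq:target} we want $(n+1)(1+\frac12b_T)\ge|T|$ for each component. For $T\cong K_{1,n}$ we have $b_T=0$ by Lemma~\ref{lem:leaf}, and equality holds. For every other component we prove a surplus of at least $n$. This surplus is what gives the term $q(F)$ in Theorem~\ref{thm:main}, and hence the structure in Theorem~\ref{thm:conj}.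

\begin{lemma}\label{lem:B}
Let $T\not\cong K_{1,n}$ be a component of $F$ with $t$ vertices and $b$ bad edges. Then
\[
(n+1)\Bigl(1+\frac b2\Bigr)\ge t+n .
\]
If $n\ne3$, equality holds only for $t=1$.
\end{lemma}

The reason is this. A good edge has degree sum $n+1$, so for $n\ge4$ it has an end of degree at least $3$. Vertices of large degree in a tree produce leaves, and by Lemma~\ref{lem:leaf} every leaf lies on a bad edge. So many good edges force many bad ones. We make this quantitative with the identity $\sum_{x\in T}(d(x)-2)=-2$, valid for every tree $T$ because the degrees sum to $2(t-1)$.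

\begin{proof}
Put $D=(n+1)(1+\frac b2)-t$. We have to show $D\ge n$, and $D>n$ if $t\ge2$ and $n\ne3$.

\emph{$t=1$.} Then $b=0$ and $D=n$.

From now on $t\ge2$. If $n=1$, then $T=K_2=K_{1,1}$, which is excluded; so $n\ge2$. By Lemma~\ref{lem:leaf} every edge at a leaf is bad.

\emph{$t=2$.} The only edge is bad, so $b=1$ and $D=\frac{3(n+1)}2-2=\frac{3n-1}2>n$.

\emph{$t\ge3$.} Let $\ell\ge2$ be the number of leaves. Edges at different leaves are different, and they are bad, so $b\ge\ell\ge2$.

If $n=2$, then $t=3$ by \eqref{eq:small}, and $T\cong K_{1,2}$, which is excluded.

If $n=3$, then $t\le5$ by \eqref{eq:small}, and $D\ge4\cdot2-5=3=n$.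

Let $n\ge4$, and let $g$ be the number of good edges, so that $t=1+b+g$. Both ends of a good edge have degree at least $2$. We sum $\frac{d(x)-2}{d(x)}$ over all pairs of a good edge and an end $x$ of it. Since $x$ lies on at most $d(x)$ good edges,
\[
\sum_{xy\text{ good}}\Bigl(\frac{d(x)-2}{d(x)}+\frac{d(y)-2}{d(y)}\Bigr)
\le\sum_{\substack{x\in T\\ d(x)\ge2}}(d(x)-2)
=\sum_{x\in T}(d(x)-2)+\ell=\ell-2\le b-2 .
\]
On the other hand, for a good edge $d(x)+d(y)=n+1$ and both degrees are at least $2$, so $d(x)d(y)\ge2(n-1)$. Its term on the left is therefore
\[
2-\frac{2(n+1)}{d(x)d(y)}\ge2-\frac{n+1}{n-1}=\frac{n-3}{n-1}.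
\]
It follows that
\begin{equation}\label{eq:good}
g\le\frac{n-1}{n-3}(b-2).
\end{equation}
Inserting $t=1+b+g$ in the definition of $D$ gives
\[
D=n+\frac{n-1}2\,b-g .
\]

If $n\ge5$, then $n-3\ge2$, so $g\le\frac{n-1}2(b-2)$ and $D\ge n+(n-1)>n$.

If $n=4$, then \eqref{eq:good} reads $g\le3(b-2)$, so $D\ge4+\frac32b-3(b-2)=10-\frac32b$. For $b\le3$ this gives $D\ge5.5>4$. For $b\ge4$ we use $t\le10$ from \eqref{eq:small}: $D\ge5\cdot3-10=5>4$.
\end{proof}

\begin{remark}\label{rem:three}
For $n=3$ the argument for \eqref{eq:good} gives no bound on $g$: a good edge may have two ends of degree $2$, and then its term in the sum is $0$. Here we used only the bound $t\le5$, and equality does occur with $t>1$. The path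
\[
000,\ 001,\ 011,\ 111,\ 110
\]
is induced in $Q_3$. Its two end edges have degree sum $3$ and are bad with $\delta=1$; its two middle edges have degree sum $4=n+1$ and are good. So $b=2$ and $(n+1)(1+\frac b2)=8=t+n$. The complement $\{010,100,101\}$ contains exactly one edge, so this path also attains equality in Lemma~\ref{lem:A}.
\end{remark}

\section{Proof of the inequality and of the conjecture}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Sum over the components $T$ of $F$, with $b_T$ bad edges each. By Lemma~\ref{lem:A}, and then by Lemma~\ref{lem:B} for the $q=q(F)$ components not isomorphic to $K_{1,n}$ and the equality $(n+1)(1+\frac12b_T)=|T|$ for the others,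
\begin{equation}\label{eq:chain}
c+e(S)\ \ge\ \sum_T\Bigl(1+\frac{b_T}2\Bigr)\ \ge\ \frac1{n+1}\Bigl(\sum_T|T|+nq\Bigr)=\frac{|F|+nq}{n+1}.
\end{equation}
We replace the left-hand side by means of \eqref{eq:count} and multiply by $n+1$:
\[
n(n+1)2^{n-1}-(n^2-1)|F|\ge|F|+nq .
\]
Thus $n^2|F|+nq\le n(n+1)2^{n-1}$, and division by $n$ gives the theorem.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
Let $n=2^m$, $m\ge1$. By Theorem~\ref{thm:main} every nonempty induced forest $F$ has
\[
|F|\le\frac{(n+1)2^{n-1}}n=2^{n-1}+2^{n-m-1},
\]
and Proposition~\ref{prop:construction} provides an induced forest of this size. So this is the maximum. If $F$ attains it, then $n|F|=(n+1)2^{n-1}$, and Theorem~\ref{thm:main} leaves no room for $q(F)$: we get $q(F)=0$. Hence every component of $F$ is a $K_{1,n}$, and the number of components is $|F|/(n+1)=2^{n-1}/n=2^{n-m-1}$.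
\end{proof}

The hypothesis that $n$ is a power of $2$ enters only through the existence of a forest with $n|F|=(n+1)2^{n-1}$. For $n=3$, for instance, Theorem~\ref{thm:main} gives $3|F|\le16$, so $|F|\le5$. This is attained both by the path of Remark~\ref{rem:three} and by a parity class plus one further vertex, which is a $K_{1,3}$ together with an isolated vertex. So maximum induced forests of $Q_3$ need not be isomorphic to each other, and none of them is a union of copies of $K_{1,3}$, since $4$ does not divide $5$.

\section{Equality}\label{sec:equality}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]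
\textbf{(a)} Sufficiency is Proposition~\ref{prop:construction}. That proposition also covers $n=3$, and with $C=\emptyset$ it shows that Theorem~\ref{thm:main} is sharp for every $n\ge2$.

For necessity let $n\ge2$, $n\ne3$, and suppose that equality holds for $F$. Then both inequalities in \eqref{eq:chain} are equalities. Equality in the second one requires equality in Lemma~\ref{lem:B} for every component that is not a $K_{1,n}$, so all components of $F$ are stars $K_{1,n}$ or single vertices. Hence there are no bad edges, and equality in the first one gives $e(S)=\frac12|B|=0$.

Let $Z$ be the set of centers of the stars, let $L$ be the set of all leaves of stars and isolated vertices of $F$, and put $A=Z\cup S$. Then $V(Q_n)$ is the disjoint union of $L$ and $A$. We check that no edge of $Q_n$ lies inside $L$ or inside $A$.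
\begin{itemize}
\item A vertex of $L$ has at most one neighbor in $F$, and such a neighbor is a center. So all its neighbors lie in $A$.
\item A center has degree $n$ in $F$, so all its neighbors are leaves and lie in $L$.
\item A vertex of $S$ has no neighbor in $S$, since $e(S)=0$, and none in $Z$, by the previous item. So all its neighbors lie in $L$.
\end{itemize}
Thus $(L,A)$ is a proper $2$-coloring of $Q_n$. A connected bipartite graph has only one bipartition, so $L$ is a parity class $P$ and $Z\subseteq A$ lies in the other class. Hence $F=P\cup Z$. Two distinct centers lie in different components of $F$. All neighbors of a center are in $F$, so the two centers have no common neighbor and their distance is not $2$. It is even, since the centers are in the same parity class, so it is at least $4$. This is the asserted form, with $C=Z$.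

For $n=3$, the path of Remark~\ref{rem:three} has $3|F|+q(F)=15+1=16=4\cdot2^2$. It omits the even vertex $101$ and the odd vertices $010$ and $100$, so it contains neither parity class and is not of the form $P\cup C$.

\medskip
\textbf{(b)} The bound follows from Theorem~\ref{thm:main}, and for $F=\emptyset$ it is trivial. Equality forces $F\ne\emptyset$ and $q(F)=0$. Then all components have $n+1$ vertices, and their number $|F|/(n+1)=2^{n-1}/n$ is an integer. So $n$ divides $2^{n-1}$ and is a power of $2$.

\medskip
\textbf{(c)} Let $n=2^m$, $m\ge1$; then $n\ge2$ and $n\ne3$. By Theorem~\ref{thm:conj}, a maximum $F$ satisfies $n|F|=(n+1)2^{n-1}$ and $q(F)=0$, so it attains equality in Theorem~\ref{thm:main}. By (a), $F=P\cup C$, where $|C|=|F|-2^{n-1}=2^{n-m-1}$. Conversely, every such $P\cup C$ is an induced forest with $2^{n-1}+2^{n-m-1}$ vertices, hence maximum.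

It remains to count these sets. The class $P$, and then also $C$, is determined by $F$: since $|C|=2^{n-1}/n<2^{n-1}$, only one parity class is contained in $F$. Fix $P$. Deleting the last coordinate is injective on the parity class opposite to $P$ and lowers distances by at most $1$. So it maps $C$ to a code $C'$ of length $n-1$ with pairwise distances at least $3$ and $|C'|=2^{n-1}/n$. The radius-$1$ balls around the words of $C'$ are disjoint and have $n$ elements each. Together they have $2^{n-1}$ elements and fill $\mathbb F_2^{n-1}$, so $C'$ is $1$-perfect.

Conversely, let $C'$ be a $1$-perfect code of length $n-1$. Then $|C'|=2^{n-1}/n=2^{n-m-1}$, and distinct words have distance at least $3$ because their balls are disjoint. Each word extends in exactly one way, by a last coordinate, to a word of the parity class opposite to $P$. Distances between the extended words are even and at least $3$, hence at least $4$. So the extended words form a set $C$ as in (a) with $|C|=2^{n-m-1}$. The two maps are inverse to each other. For each of the two choices of $P$ we therefore get as many sets as there are $1$-perfect codes of length $n-1$.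
\end{proof}

For $n=2$ the count can be checked directly: the $1$-perfect codes of length $1$ are $\{0\}$ and $\{1\}$, and the $4=2\cdot2$ maximum induced forests of $Q_2$ arise by deleting one vertex from the $4$-cycle.

\begin{thebibliography}{9}
\bibitem{source}
\emph{On the acyclic point-connectivity of the $n$-cube},
\url{https://emis.dsd.sztaki.hu/journals/HOA/IJMMS/Volume5_4/389820.pdf}.
\end{thebibliography}

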